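# Bases of real exponentials that are not Riesz bases

## 1. Schauder bases, Riesz bases, frames, exponential systems

Let $H$ be a separable Hilbert space, with inner product linear in the first variable, and let $\{x_n\}$ be a countable family in $H$.

**Definition (basis).** The family $\{x_n\}$ is a *(Schauder) basis* if it can be enumerated as a sequence $(x_{n_k})_{k\ge1}$ such that every $x\in H$ has a unique expansion $x=\sum_{k=1}^\infty c_kx_{n_k}$ with scalar coefficients, the series converging in norm: $\|x-\sum_{k\le K}c_kx_{n_k}\|\to0$ as $K\to\infty$.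

*Example.* An orthonormal basis $\{u_n\}_{n\ge1}$ is a basis. So is $\{nu_n\}_{n\ge1}$: the unique expansion is $x=\sum_n \frac{\langle x,u_n\rangle}{n}\,(nu_n)$. The definition asks for one good enumeration only; nothing is demanded of the others.

**Definition (Riesz basis).** The family is a *Riesz basis* if $x_n=Bu_n$ for all $n$, where $\{u_n\}$ is an orthonormal basis of $H$ and $B$ is a bounded invertible linear operator on $H$.

*Example.* Replace $u_1$ by $u_1+u_2$ in an orthonormal basis. Here $B=I+K$ with $Kx=\langle x,u_1\rangle u_2$. Since $K^2=0$, the inverse is $I-K$, and we have a Riesz basis. In contrast, $\{nu_n\}$ is not a Riesz basis: $nu_n=Bw_n$ with $\|w_n\|=1$ would force $\|B\|\ge n$ for all $n$.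

A Riesz basis is a Schauder basis in every enumeration: apply $B$ to the expansion $B^{-1}x=\sum\langle B^{-1}x,u_n\rangle u_n$, which converges in any order.

**Definition (frame).** The family is a *frame* if there are constants $0<A\le B<\infty$ with $A\|x\|^2\le\sum_n|\langle x,x_n\rangle|^2\le B\|x\|^2$ for all $x\in H$. A frame is *exact* if it ceases to be a frame when any one of its elements is removed.

*Example.* Take $\{e^{in\omega}\}_{n\in\mathbf Z}$ in $L^2[-1,1]$. Extending $x$ by zero to $[-\pi,\pi]$, Parseval gives $\sum_n|\langle x,e^{in\omega}\rangle|^2=2\pi\|x\|^2$, so this is a frame. It is not exact: by Cauchy–Schwarz one term is at most $2\|x\|^2$, so after removing it the lower bound $2\pi-2>0$ survives. It is known that exact frames are Riesz bases.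

**Definition (biorthogonal system).** A family $\{y_n\}$ is *biorthogonal* to $\{x_n\}$ if $\langle y_n,x_m\rangle=\delta_{nm}$. If $\{x_n\}$ is *complete* (its finite linear combinations are dense), there is at most one such family.

*Example.* For a Riesz basis $x_n=Bu_n$ it is $y_n=(B^*)^{-1}u_n$, because $\langle (B^*)^{-1}u_n,Bu_m\rangle=\langle u_n,u_m\rangle$. For $\{e^{in\omega}\}$ in $L^2[-\pi,\pi]$ it is $\{\frac1{2\pi}e^{in\omega}\}$.

**Definition (exponential system).** For $\sigma>0$ and real numbers $\{\lambda_n\}_{n\in\mathbf Z}$ we consider $\{e^{j\lambda_n\omega}\}_{n\in\mathbf Z}$ in the complex space $L^2[-\sigma,\sigma]$, where $j=\sqrt{-1}$.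

*Example.* With $\lambda_n=\pi n/\sigma$ this is the usual orthogonal Fourier system. Every element of an exponential system with real frequencies has norm $\sqrt{2\sigma}$, so the cheap non-Riesz basis $\{nu_n\}$ cannot be imitated by rescaling.

Now we can ask the question. **Is there a real sequence $\{\lambda_n\}$ such that $\{e^{j\lambda_n\omega}\}$ is a Schauder basis of $L^2[-\sigma,\sigma]$, for some enumeration, but not a Riesz basis?** The 1995 report "Overcomplete Expansions For Digital" describes this as open and says that every example of a basis of complex exponentials known to its author had been proven to be a Riesz basis. We shall see that the answer is yes.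

The value of $\sigma$ is irrelevant. The unitary map $\varphi\mapsto\sqrt{\pi/\sigma}\,\varphi(\pi\,\cdot/\sigma)$ from $L^2[-\pi,\pi]$ to $L^2[-\sigma,\sigma]$ sends $e^{j\lambda\omega}$ to $\sqrt{\pi/\sigma}\,e^{j(\pi\lambda/\sigma)\omega}$, and the constant does not depend on $\lambda$. **From now on $\sigma=\pi$, and we write $i$ for $j$.**

## 2. Frequencies square-summably close to the integers

Let $u_n=(2\pi)^{-1/2}e^{in\omega}$, an orthonormal basis of $L^2[-\pi,\pi]$. We try the question on sequences near $\mathbf Z$.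

**One frequency moved.** Let $\lambda_n=n$ for $n\ne0$ and $\lambda_0=a$. If $a$ is a nonzero integer, an element is repeated and there is no basis. Otherwise put $v=(2\pi)^{-1/2}e^{ia\omega}$. The map $u_0\mapsto v$, $u_n\mapsto u_n$ ($n\neq0$) is $B=I+\langle\cdot,u_0\rangle(v-u_0)$. It is invertible exactly when $1+\langle v-u_0,u_0\rangle=\langle v,u_0\rangle\ne0$. Now $\langle v,u_0\rangle=\frac1{2\pi}\int_{-\pi}^{\pi}e^{ia\omega}d\omega=\frac{\sin\pi a}{\pi a}$ (equal to $1$ if $a=0$), which is nonzero. So we get a Riesz basis.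

**Square-summable moves.** Suppose $\sum|\lambda_n-n|^2<\infty$, and put $Bu_n=(2\pi)^{-1/2}e^{i\lambda_n\omega}$. Since $|e^{i\lambda\omega}-e^{in\omega}|\le|\lambda-n||\omega|$,
$$\sum_n\|Bu_n-u_n\|^2\le\frac1{2\pi}\sum_n|\lambda_n-n|^2\int_{-\pi}^{\pi}\omega^2d\omega=\frac{\pi^2}3\sum_n|\lambda_n-n|^2<\infty .$$
So $B=I+K$ with $K$ Hilbert–Schmidt, hence compact. If the exponentials form a basis, they are complete, and $B$ has dense range. The range of $I+K$ is closed, so $B$ is onto, and by the Fredholm alternative it is also injective. The basis is a Riesz basis.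

So frequencies that approach the integers this fast never give an example. A uniform bound does not help either if it is too small: Kadec's theorem says that $\sup_n|\lambda_n-n|<\frac14$ with real $\lambda_n$ forces a Riesz basis. We need a systematic, non-decaying displacement of the frequencies, and a way of controlling its effect.

## 3. Entire functions with zeros at the frequencies

**Conventions.** $C,c>0$ are constants that may change from line to line. $A\asymp B$ means $cB\le A\le CB$. $|S|$ is the Lebesgue measure of a set $S$, and $z=x+iy$. The Poisson kernel is $P_y(u)=\frac1\pi\frac{y}{u^2+y^2}$, and $P_yv=P_y*v$.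

**The transform.** For $\varphi\in L^2[-\pi,\pi]$ let $\hat\varphi(z)=\int_{-\pi}^\pi\varphi(\omega)e^{-iz\omega}d\omega$. Then $\hat\varphi(\lambda)=\langle\varphi,e^{i\lambda\omega}\rangle$ for real $\lambda$, and $\|\hat\varphi\|_{L^2(\mathbf R)}^2=2\pi\|\varphi\|^2$. By the Paley–Wiener theorem the functions $\hat\varphi$ are exactly the entire functions of exponential type at most $\pi$ whose restriction to $\mathbf R$ is in $L^2(\mathbf R)$.

Suppose $F$ is entire with simple zeros exactly at $\Lambda=\{\lambda_n\}$, and put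
$$G_n(z)=\frac{F(z)}{F'(\lambda_n)(z-\lambda_n)},\qquad\text{so that } G_n(\lambda_m)=\delta_{nm}.$$
If $G_n=\hat\psi_n$ with $\psi_n\in L^2[-\pi,\pi]$, then $\langle\psi_n,e^{i\lambda_m\omega}\rangle=\delta_{nm}$, and $\{\psi_n\}$ is biorthogonal to the exponentials. Everything can then be read off from the size of $F$.

*Example.* For $\Lambda=\mathbf Z$ take $F(z)=\sin\pi z$. From $|\sin\pi z|^2=\sin^2\pi x+\sinh^2\pi y$ one sees $|F(z)|\asymp\min(1,\mathrm{dist}(z,\mathbf Z))e^{\pi|y|}$: for $|y|\le1$ the two squares are comparable to $\mathrm{dist}(x,\mathbf Z)^2$ and $y^2$, and for $|y|\ge1$ the second is comparable to $e^{2\pi|y|}$ and dominates.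

**What the Riesz property asks.** If $\{e^{i\lambda_n\omega}\}$ is a Riesz basis, say $e^{i\lambda_n\omega}=Bu_n$ with $\{u_n\}$ orthonormal, then by completeness $\psi_n=(B^*)^{-1}u_n$, and hence
$$\Big\|\sum c_nG_n\Big\|_{L^2(\mathbf R)}^2=2\pi\Big\|\sum c_n\psi_n\Big\|^2\le C\sum|c_n|^2\qquad\text{for all finite sums.}\tag{1}$$
To contradict (1) we want coefficients for which no cancellation occurs. With $c_n=F'(\lambda_n)|F'(\lambda_n)|^{-2}$ we have $c_nG_n(x)=F(x)|F'(\lambda_n)|^{-2}/(x-\lambda_n)$. If all $\lambda_n$ involved lie to the right of $x$, all these terms have the same phase.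

**The first attempt: a power of $|x|$.** The natural modification of the sine is to shift the frequencies so that
$$|F(x)|\asymp\min(1,\mathrm{dist}(x,\Lambda))\,(1+|x|)^\alpha\qquad(x\in\mathbf R)$$
with the gaps of $\Lambda$ between $\frac23$ and $2$. Then $|F'(\lambda_n)|\asymp(1+|\lambda_n|)^\alpha$. Let us test (1), with $0<\alpha<\frac12$. Sum over $\lambda_n\in[0,R]$, and let $M=\sum|c_n|^2=\sum|F'(\lambda_n)|^{-2}$. Then
$$M\asymp\int_0^R(1+t)^{-2\alpha}dt\asymp R^{1-2\alpha}.$$
On $[-2R,-R]$ the sum $\sum c_nG_n$ has modulus $\asymp|F(x)|M/R$, and a fixed proportion of these $x$ has $\mathrm{dist}(x,\Lambda)\ge\frac16$. So $\int_{-2R}^{-R}|\sum c_nG_n|^2\asymp R\cdot(R^{\alpha}M/R)^2=M\cdot MR^{2\alpha-1}\asymp M$. There is no contradiction with (1), for any $\alpha<\frac12$. And for $\alpha\ge\frac12$ the functions $G_n$ leave $L^2(\mathbf R)$, because $|G_n(x)|\ge c|x|^{\alpha-1}$ on a fixed proportion of each long interval $[-2R,-R]$, and the biorthogonal system is lost. So at the exponent $\frac12$, the first at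 which the test could speak, there is nothing left to test. (Section 9 ends with a check that for every $\alpha<\frac12$ the construction below, run with this power, does give Riesz bases.)

**How to separate the two properties.** The test (1) compares the size of $F$ at distance $R$ with the *average* of $|F'(\lambda_n)|^{-2}$ over $[0,R]$. The partial sums in natural order turn out to be controlled by a quite different comparison, of $|F(x)|$ with $|F|$ on a vertical line at distance $r$ from $x$, and that needs only an inequality of the form $|F(x)|\lesssim(D+r)^\alpha$. Such an inequality survives if we replace $|x|$ by the distance $d(x)$ to *any* closed set, because $d$ is $1$-Lipschitz. So replace $|x|$ by the distance to a set that is thick enough, at all scales, for $(1+d)^{-2\alpha}$ to have a large average, while $d$ is still of order $R$ somewhere near $[0,R]$.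

We use an integer Cantor set. Put
$$E=\Big\{\sum_{p=0}^N2\varepsilon_p3^p:\ N\ge0,\ \varepsilon_p\in\{0,1\}\Big\}\subset[0,\infty),\qquad d(x)=\mathrm{dist}(x,E),\qquad s=\log_32\in(0,1).$$
Thus $E=\{0,2,6,8,18,20,24,26,54,\dots\}$, the integers whose ternary digits are $0$ and $2$. For instance $d(4)=2$, $d(13)=5$, and $d(x)=|x|$ for $x\le0$.

**Theorem 1.** Let $\frac{1-s}2\le\alpha<\frac12$ (e.g. $\alpha=\frac14$, since $\frac{1-s}2<0.19$). The construction of Sections 5 and 6 gives a real, separated, increasing sequence $\{\lambda_n\}_{n\in\mathbf Z}$ such that $\{e^{i\lambda_n\omega}\}$, enumerated as $n=0,1,-1,2,-2,\dots$, is a Schauder basis of $L^2[-\pi,\pi]$ but not a Riesz basis.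

This settles the question. The following strengthening is not needed for it.

**Theorem 2.** (i) For every $\alpha\in(0,\frac12)$ the construction gives a Schauder basis in the order $0,1,-1,2,-2,\dots$. It is a Riesz basis if and only if $\alpha<\frac{1-s}2$.

(ii) For every $\varepsilon>0$ there is a real sequence with $\sup_n|\lambda_n-n|\le\frac14+\varepsilon$ such that $\{e^{i\lambda_n\omega}\}$ is a Schauder basis (same order) but not a Riesz basis of $L^2[-\pi,\pi]$. The constant $\frac14$ is sharp: by Kadec's theorem, $\sup_n|\lambda_n-n|<\frac14$ with $\lambda_n$ real forces a Riesz basis.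

The plan is to build $F$ with $|F(z)|\asymp\min(1,\mathrm{dist}(z,\Lambda))\,e^{\pi|y|}(1+|y|+d(x))^\alpha$ (Sections 4–6), to bound the partial sums (Section 7), and to contradict (1) (Section 8). Sections 9 and 10 prove Theorem 2. Until Section 9, $\alpha$ is any number in $(0,\frac12)$ unless stated otherwise.

## 4. The integer Cantor set and the Poisson extension of $\log(1+d)$

**Step 1: blocks and gaps.** The purpose is to describe $E$ at every scale. For $m\ge0$ let $E_m=\{\sum_{p\ge m}2\varepsilon_p3^p\}$ (finite sums, $\varepsilon_p\in\{0,1\}$). A *level-$m$ block* is an interval $[\xi,\xi+3^m-1]$ with $\xi\in E_m$. *Example:* the level-$1$ blocks are $[0,2],[6,8],[18,20],[24,26],\dots$, and the level-$2$ blocks are $[0,8],[18,26],\dots$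

Since $\sum_{p<m}2\cdot3^p=3^m-1$, the level-$m$ blocks cover $E$. Their starting points differ by nonzero multiples of $2\cdot3^m$, so distinct level-$m$ blocks are at distance at least $2\cdot3^m-(3^m-1)=3^m+1$. For $m\le k$, the part of $E$ in a level-$k$ block lies in $2^{k-m}$ level-$m$ blocks, one for each choice of the digits $\varepsilon_m,\dots,\varepsilon_{k-1}$.

The level-$(m+1)$ block starting at $\xi$ contains the *gap* $(\xi+3^m-1,\ \xi+2\cdot3^m)$, of length $3^m+1$. It contains no point of $E$, and both its endpoints are in $E$. *Example:* $(2,6)$ for $m=1$ and $(8,18)$ for $m=2$, both with $\xi=0$. So gaps are components of $\mathbf R\setminus E$. Two gaps with different $m$ have different lengths, and two with the same $m$ and different $\xi$ start at different points; so gaps with different $(m,\xi)$ are distinct components, hence disjoint.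

**Step 2: how often $d$ is small.**

**Lemma 1.** For $x\in\mathbf R$ and $1\le h\le r$: $\ |\{t:|t-x|\le r,\ 1+d(t)<h\}|\le C\,r\,(h/r)^{1-s}$. Consequently, for $r\ge1$,
$$\int_{|t-x|\le r}\log^+\frac r{1+d(t)}\,dt\le Cr.\tag{2}$$

*Proof.* Each such $t$ is within $h\le r$ of some $\xi\in E$, and $\xi\in[x-2r,x+2r]$. Let $k$ be minimal with $3^k\ge4r$. Since $r\ge1$, $k\ge2$. Distinct level-$k$ blocks are at distance at least $3^k+1>4r$, so all the $\xi$ in question lie in one level-$k$ block. Choose $m\ge0$ with $3^m\le h<3^{m+1}$. Then $m\le k$, as $3^m\le h\le r<3^k$. The $\xi$'s lie in $2^{k-m}$ intervals of length at most $3^m\le h$, and the $h$-neighborhood of each has length at most $3h$. So our set has measure at most $2^{k-m}3h$. By minimality $3^{k-1}<4r$, and $3^{-m}<3/h$, so $3^{k-m}<36r/h$ and $2^{k-m}=(3^{k-m})^s\le(36r/h)^s$. The measure is at most $3\cdot36^s\,r^sh^{1-s}$, which is the first claim.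

For (2), write the integral as $\int_0^\infty|\{t:|t-x|\le r,\ 1+d(t)<re^{-u}\}|\,du$. The set is empty when $re^{-u}\le1$, so only $u<\log r$ counts, and there the first claim with $h=re^{-u}$ bounds the integrand by $Cre^{-(1-s)u}$. Integrate in $u$. $\square$

**Step 3: the Poisson extension.** Let $v(x)=\alpha\log(1+d(x))\ge0$. Since $1+d(t)\le1+d(x)+|t-x|\le(1+d(x))(1+|t-x|)$, and likewise with $x,t$ exchanged,
$$|v(t)-v(x)|\le\alpha\log(1+|t-x|).\tag{3}$$
In particular $v$ grows at most logarithmically and $P_yv$ is defined. We need that averaging at scale $y$ does to $d(x)$ nothing worse than adding $y$. This is where Lemma 1 enters: the places where $d$ is very small could pull the average of a logarithm down, and (2) says that they do so by a bounded amount only.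

**Lemma 2.** $P_yv(x)=\alpha\log(1+y+d(x))+O(1)$ uniformly in $x\in\mathbf R$, $y\ge1$.

*Proof.* Put $A=1+y+d(x)$.

*Upper bound.* As $A\ge y$, $1+d(t)\le A+|t-x|\le A(1+|t-x|/y)$. Hence $P_yv(x)\le\alpha\log A+\alpha\int P_y(x-t)\log(1+|t-x|/y)\,dt$, and the substitution $t=x+yu$ shows that the last integral is a finite constant independent of $x,y$.

*Lower bound.* Since $\log(1+d(t))\ge\log A-\log^+\frac A{1+d(t)}$, it suffices to show $\int P_y(x-t)\log^+\frac A{1+d(t)}\,dt\le C$. We split the line.

On $2^{l-1}A<|t-x|\le2^lA$, $l\ge1$, we have $P_y(x-t)\le\frac{4y}{\pi4^lA^2}$ and $\log^+\frac A{1+d}\le\log^+\frac{2^lA}{1+d}$. By (2) with $r=2^lA$ the contribution is at most $\frac{4y}{\pi4^lA^2}\,C2^lA\le C2^{-l}y/A\le C2^{-l}$, which is summable.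

On $|t-x|\le A$ there are two cases.

- If $d(x)\le y$, then $A\le3y$ (as $y\ge1$) and $P_y\le\frac1{\pi y}$, so (2) with $r=A$ gives at most $CA/y\le C$.
- If $d(x)>y\ge1$, then $A\le3d(x)$. For $|t-x|\le d(x)/2$ we have $1+d(t)\ge1+d(x)/2\ge A/6$, and this part contributes at most $\log6$. For $d(x)/2<|t-x|\le A$ we have $P_y(x-t)\le\frac{4y}{\pi d(x)^2}$, and by (2) this part contributes at most $CyA/d(x)^2\le C$. $\square$

## 5. The potential and the frequencies

We want $\log|F|$ to be about $\pi|y|+\alpha\log(1+|y|+d(x))$. We first find a function of this size that is harmonic off $\mathbf R$; its Riesz mass on $\mathbf R$ will be a density near $1$, which we then cut into unit pieces, one for each zero. What is needed is isolated in a hypothesis, since Section 10 will use another potential.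

**Hypothesis (H).** $U$ is a real harmonic function on $\{y>-L\}$ for some $L>0$, with
$$\eta:=\tfrac1\pi\sup_x|U_y(x,0)|\le\tfrac12,\qquad|U(x,y)-\alpha\log(1+y+d(x))|\le C\quad(y\ge0).$$

**Step 1: such $U$ exist.** Take $U(x,y)=P_{y+L}v(x)$ with $L\ge1$. It is harmonic on $\{y>-L\}$. By Lemma 2, $U(x,y)=\alpha\log(1+y+L+d(x))+O(1)$ for $y\ge0$, and $1+y+d\le1+y+L+d\le(1+L)(1+y+d)$ gives the second condition, with a constant depending on $L$. For the first, $\partial_yP_y(u)=\frac1\pi\frac{u^2-y^2}{(u^2+y^2)^2}$, so $|\partial_yP_y(u)|\le\frac1{\pi(u^2+y^2)}$, and $\int\partial_yP_y=0$. So we may subtract $v(x)$ and use (3):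
$$|U_y(x,0)|=\Big|\int\partial_yP_L(x-t)\,(v(t)-v(x))\,dt\Big|\le\frac\alpha\pi\int\frac{\log(1+|u|)}{u^2+L^2}\,du\ \longrightarrow\ 0\qquad(L\to\infty),$$
by dominated convergence. So $\eta\le\frac12$ for $L$ large. "The construction" in the theorems is this choice of $U$, with any $L\ge1$ for which $\eta\le\frac12$, followed by what comes next.

**Step 2: cutting the mass into unit pieces.** Given (H), let $\rho(x)=U_y(x,0)$ and $d\nu=(1+\rho/\pi)\,dx$, with density in $[1-\eta,1+\eta]\subset[\frac12,\frac32]$. Let $a_0=0$ and choose increasing $a_n$, $n\in\mathbf Z$, with $\nu(I_n)=1$ for $I_n=[a_n,a_{n+1}]$. Then $\frac23\le|I_n|\le2$. Let $\lambda_n$ be the center of mass of $I_n$: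
$$\lambda_n=\int_{I_n}t\,d\nu(t)\in I_n,\qquad\Lambda=\{\lambda_n\}_{n\in\mathbf Z}.$$
*Example:* if $U$ were constant, then $\nu$ would be Lebesgue measure, $a_n=n$, $\lambda_n=n+\frac12$, the zeros of $\cos\pi z$.

**Step 3: separation.** For $t\in I_n$ let $N(t)=\nu([a_n,t])$. Then $(1-\eta)(t-a_n)\le N(t)\le(1+\eta)(t-a_n)$, so $\frac{N(t)}{1+\eta}\le t-a_n\le\frac{N(t)}{1-\eta}$. Since $\int_{I_n}N\,d\nu=\int_0^1N\,dN=\frac12$, integrating against $d\nu$ gives
$$\frac1{2(1+\eta)}\le\lambda_n-a_n\le\frac1{2(1-\eta)},\tag{4}$$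
and, by symmetry, the same bounds for $a_{n+1}-\lambda_n$. As $\eta\le\frac12$, these numbers lie in $[\frac13,1]$. The points of $\Lambda$ nearest to $a_m$ are $\lambda_{m-1}$ and $\lambda_m$, and $\lambda_{n+1}-\lambda_n=(\lambda_{n+1}-a_{n+1})+(a_{n+1}-\lambda_n)$, so
$$\mathrm{dist}(a_m,\Lambda)\ge\tfrac13\ \ (m\in\mathbf Z),\qquad\tfrac23\le\lambda_{n+1}-\lambda_n\le2.\tag{5}$$
So $\{\lambda_n\}$ is real, separated and increasing.

## 6. The generating function

**Lemma 3.** There is an entire function $F$ with simple zeros exactly at $\Lambda$ and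
$$|F(z)|\asymp\min(1,\mathrm{dist}(z,\Lambda))\;e^{\pi|y|}\,(1+|y|+d(x))^\alpha\qquad(z\in\mathbf C).\tag{6}$$
In particular $|F'(\lambda_n)|\asymp(1+d(\lambda_n))^\alpha$.

*Proof.* **Step 1: a function with Laplacian $2\pi\nu$.** Let $\Psi(z)=\pi|y|+U(x,|y|)$. It is continuous, harmonic off $\mathbf R$, and smooth up to $\mathbf R$ from both sides, with $\partial_y\Psi=\pm(\pi+\rho)$ at $y=\pm0$. Green's formula in the two half-planes gives, for a test function $\chi$, $\int\Psi\,\Delta\chi=\int_{\mathbf R}\chi\,\big(\Psi_y(x,0^+)-\Psi_y(x,0^-)\big)dx=\int_{\mathbf R}2(\pi+\rho)\chi\,dx$. So $\Delta\Psi=2\pi\nu$ as distributions, with $\nu$ regarded as a measure on $\mathbf R\subset\mathbf C$.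

**Step 2: replacing $\nu$ by point masses costs a bounded amount.** Let
$$g(z)=\sum_n\kappa_n(z),\qquad\kappa_n(z)=\log|z-\lambda_n|-\int_{I_n}\log|z-t|\,d\nu(t).$$
We show that the sum converges and $g(z)=\log\min(1,\mathrm{dist}(z,\Lambda))+O(1)$ uniformly in $z$.

*Far terms.* Let $|z-\lambda_n|\ge4$. For $t\in I_n$ put $w=\frac{t-\lambda_n}{z-\lambda_n}$; since $|t-\lambda_n|\le2$, $|w|\le\frac12$, and so $|\log(1-w)+w|\le\frac{|w|^2}{2(1-|w|)}\le|w|^2$. As $\nu(I_n)=1$, $\kappa_n(z)=-\int_{I_n}\log|1-w|\,d\nu$. The center of mass was chosen so that $\int_{I_n}(t-\lambda_n)\,d\nu=0$, so the linear term disappears and $|\kappa_n(z)|\le\int_{I_n}|w|^2d\nu\le4|z-\lambda_n|^{-2}$. By (5) a half-open interval of length $1$ contains at most two $\lambda_n$, so at most four have $l\le|x-\lambda_n|<l+1$; and $|z-\lambda_n|\ge\max(4,|x-\lambda_n|)$ for far terms. The far terms sum to at most $\sum_{l\ge0}16\max(4,l)^{-2}\le C$. If $z$ stays in $\{|z|\le R_0\}$, then for $|\lambda_n|\ge2R_0+8$ the term is far and at most $16|\lambda_n|^{-2}$,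 so the tails converge uniformly on compact sets.

*Near terms.* By (5) at most $12$ indices have $|z-\lambda_n|<4$ (their $\lambda_n$ lie in an open interval of length $8$, with spacing at least $\frac23$). For these, $|z-t|<6$ on $I_n$, so $\int_{I_n}\log|z-t|\,d\nu\le\log6$. Also, as $|z-t|\ge|x-t|$ and the density is at most $\frac32$,
$$\int_{I_n}\log|z-t|\,d\nu\ge-\int\log^-|x-t|\,d\nu\ge-\tfrac32\int_{-1}^1\log\tfrac1{|u|}\,du=-3.$$
So $\kappa_n(z)=\log|z-\lambda_n|+O(1)$. If $\lambda_n$ is not the chosen nearest point $\lambda_{n_0}$ to $z$, then $|z-\lambda_n|\ge|z-\lambda_{n_0}|$ and $|z-\lambda_n|+|z-\lambda_{n_0}|\ge\frac23$, so $|z-\lambda_n|\ge\frac13$ and $\kappa_n(z)=O(1)$.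

If $\mathrm{dist}(z,\Lambda)\ge4$, all terms are far and $g(z)=O(1)$. Otherwise $g(z)=\log\mathrm{dist}(z,\Lambda)+O(1)$ with $\mathrm{dist}(z,\Lambda)<4$. In both cases $g(z)=\log\min(1,\mathrm{dist}(z,\Lambda))+O(1)$.

**Step 3: the Laplacian of $g$.** Each $\kappa_n$ is locally integrable and continuous off $\lambda_n$ (the potential $\int_{I_n}\log|z-t|\,d\nu$ is continuous because $\nu$ has bounded density), and $\Delta\kappa_n=2\pi\delta_{\lambda_n}-2\pi\nu|_{I_n}$. On each disc $g$ is a finite sum of such terms plus a uniformly convergent series of continuous functions. So the series converges in the sense of distributions and may be differentiated termwise. Thus $g$ is continuous off $\Lambda$, and $\Delta g=2\pi\sum_n\delta_{\lambda_n}-2\pi\nu$.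

**Step 4: from the potential to an entire function.** Let $\Phi=\Psi+g$. By Steps 1 and 3, $\Delta\Phi=2\pi\sum\delta_{\lambda_n}$. Let $P$ be an entire function with simple zeros exactly at $\Lambda$ (Weierstrass); then $\Delta\log|P|=2\pi\sum\delta_{\lambda_n}$ as well. So $\Phi-\log|P|$ is locally integrable with zero distributional Laplacian. By Weyl's lemma it coincides a.e., hence by continuity everywhere off $\Lambda$, with a harmonic function, which on $\mathbf C$ is $\mathrm{Re}\,q$ with $q$ entire. Put $F=Pe^q$. Then $|F|=e^\Phi=e^{\pi|y|}\,e^{U(x,|y|)}\,e^g$ off $\Lambda$. Step 2 and (H) give (6). Dividing (6) by $|z-\lambda_n|$ and letting $z\to\lambda_n$ gives the last claim. $\square$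

## 7. Partial sums in the natural order

**The biorthogonal functions.** Since $0\in E$, $d(x)\le|x|$. By (6), $G_n$ has exponential type at most $\pi$, and $|G_n(x)|\le C_n(1+|x|)^{\alpha-1}$, which is in $L^2(\mathbf R)$ since $\alpha<\frac12$. So $G_n=\hat\psi_n$ with $\psi_n\in L^2[-\pi,\pi]$, and $\langle\psi_n,e^{i\lambda_m\omega}\rangle=\delta_{nm}$.

For $m<M$ put
$$T_{m,M}\varphi=\sum_{m\le n<M}\langle\varphi,\psi_n\rangle e^{i\lambda_n\omega}.$$
Its adjoint is $T_{m,M}^*\varphi=\sum_{m\le n<M}\langle\varphi,e^{i\lambda_n\omega}\rangle\psi_n$. On the transform side,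
$$(T_{m,M}^*\varphi)^\wedge=S\hat\varphi:=\sum_{\lambda_n\in(a_m,a_M)}\hat\varphi(\lambda_n)\,G_n .$$

**Proposition 4.** Let $0<\alpha<\frac12$. Then $\sup_{m<M}\|T_{m,M}\|<\infty$, and $\{e^{i\lambda_n\omega}\}$ is complete. Hence it is a Schauder basis in the order $0,1,-1,2,-2,\dots$.

*Proof.* Let $f=\hat\varphi$.

**Step 1: an integral formula for $Sf$.** The purpose is to trade the sum over $\Lambda\cap(a_m,a_M)$ for integrals over the two vertical lines through $a_m$ and $a_M$. For real $t\notin\Lambda$ and real $x\ne t$ let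
$$J_t(x)=\frac1{2\pi i}\int_{t-i\infty}^{t+i\infty}\frac{f(\zeta)\,d\zeta}{F(\zeta)(x-\zeta)}.$$
For $t\in\{a_m\}$ the integral converges absolutely by Step 2. Fix $x\in\mathbf R\setminus(\Lambda\cup\{a_m,a_M\})$, and integrate $\frac{f(\zeta)}{F(\zeta)(x-\zeta)}$ counterclockwise over the boundary of $[a_m,a_M]\times[-Y,Y]$, with $Y\ge1$. On the horizontal sides $|f|\le\|\varphi\|_1e^{\pi Y}$, $|F|\ge ce^{\pi Y}$ by (6), and $|x-\zeta|\ge Y$, so their contribution tends to $0$ as $Y\to\infty$. The residue at $\lambda\in\Lambda\cap(a_m,a_M)$ is $\frac{f(\lambda)}{F'(\lambda)(x-\lambda)}$. If $x\in(a_m,a_M)$, there is also the residue $-f(x)/F(x)$ at $\zeta=x$. So the sum of these residues is $J_{a_M}(x)-J_{a_m}(x)$. Multiplying by $F(x)$,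
$$Sf(x)=1_{(a_m,a_M)}(x)\,f(x)+F(x)\big(J_{a_M}(x)-J_{a_m}(x)\big).\tag{7}$$

**Step 2: size of $f$ on a vertical line, and convergence of $J_t$.** Let $t\in\{a_m\}_{m\in\mathbf Z}$ and $H(y)=\big(|f(t+iy)|+|f(t-iy)|\big)e^{-\pi y}$, $y>0$. Since $f(t+iy)=\int\varphi(\omega)e^{-it\omega}e^{y\omega}d\omega$, the substitution $\omega=\pi-u$ gives
$$|f(t+iy)|e^{-\pi y}\le\int_0^{2\pi}|\varphi(\pi-u)|e^{-yu}du,$$
and similarly for $t-iy$ with $\varphi(u-\pi)$. The Laplace transform has norm $\sqrt\pi$ on $L^2(0,\infty)$. The bound we use follows from Cauchy–Schwarz: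
$$\Big|\int_0^\infty e^{-yu}p(u)\,du\Big|^2\le\int_0^\infty e^{-yu}u^{-1/2}du\int_0^\infty e^{-yu}u^{1/2}|p(u)|^2du=\sqrt\pi\,y^{-1/2}\int_0^\infty e^{-yu}u^{1/2}|p(u)|^2du,$$
and $\int_0^\infty y^{-1/2}e^{-yu}dy=\sqrt\pi\,u^{-1/2}$. Hence
$$\|H\|_{L^2(0,\infty)}\le2\sqrt\pi\,\|\varphi\|.$$
Moreover $\mathrm{dist}(t\pm iy,\Lambda)\ge\frac13$ by (5), so (6) gives $|F(t\pm iy)|\ge ce^{\pi y}(1+d(t)+y)^\alpha\ge ce^{\pi y}$. With $|x-t\mp iy|\ge(|x-t|+y)/\sqrt2$ and Cauchy–Schwarz,
$$\int_{t-i\infty}^{t+i\infty}\Big|\frac{f(\zeta)}{F(\zeta)(x-\zeta)}\Big|\,|d\zeta|\le C\int_0^\infty\frac{H(y)}{|x-t|+y}\,dy\le C\|\varphi\|\,|x-t|^{-1/2}\qquad(x\ne t).$$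
So $J_t(x)$ converges absolutely, and $|J_t(x)|\le C\|\varphi\||x-t|^{-1/2}$.

**Step 3: the uniform bound.** This is the heart of the positive half. Put $D=1+d(t)$ and $r=|x-t|$. Because $d$ is $1$-Lipschitz, $|F(x)|\le C(1+d(x))^\alpha\le C(D+r)^\alpha$, while $|F(t\pm iy)|\ge ce^{\pi y}(D+y)^\alpha$. Since $\frac{D+r}{D+y}\le\max(1,\frac ry)$, the quantity $D$, and with it the set $E$, disappears:
$$|F(x)J_t(x)|\le C\int_0^\infty k(r,y)H(y)\,dy,\qquad k(r,y)=\frac{1+(r/y)^\alpha}{r+y}.$$
The kernel $k$ is homogeneous of degree $-1$. Writing $\int_0^\infty k(r,y)H(y)\,dy=\int_0^\infty k(1,u)H(ru)\,du$ and noting that $r\mapsto H(ru)$ has $L^2$ norm $u^{-1/2}\|H\|$, Minkowski's inequality bounds the $L^2(dr)$ norm by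
$$\|H\|\int_0^\infty\frac{1+u^{-\alpha}}{1+u}\,u^{-1/2}\,du\le C\|H\|.$$
The integral is finite because $\alpha<\frac12$: near $0$ the integrand is of order $u^{-\alpha-1/2}$, near $\infty$ of order $u^{-3/2}$. Adding up the two sides $x>t$ and $x<t$, $\|FJ_t\|_{L^2(\mathbf R)}\le C\|f\|$ uniformly in $t\in\{a_m\}$. By (7), $\|S\|$ is bounded uniformly in $m,M$, and hence so is $\|T_{m,M}\|=\|T_{m,M}^*\|$.

**Step 4: completeness.** Let $\varphi$ be orthogonal to all $e^{i\lambda_n\omega}$, that is, $f=\hat\varphi$ vanishes on $\Lambda$. Then $Sf=0$ for all $m<M$, and (7) says $f(x)=-F(x)(J_{a_M}(x)-J_{a_m}(x))$ for $x\in(a_m,a_M)\setminus\Lambda$. Fix $x$ and let $a_M\to+\infty$, $a_m\to-\infty$. By the decay in Step 2 the right side tends to $0$, so $f(x)=0$ for $x\notin\Lambda$. Hence $\varphi=0$.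

**Step 5: the basis property.** In the order $0,1,-1,2,-2,\dots$ the first $K$ indices form a set of consecutive integers, so the partial-sum operators of $\sum\langle\cdot,\psi_n\rangle e^{i\lambda_n\omega}$ are all of the form $T_{m,M}$. They are uniformly bounded, and on each finite combination of the exponentials they are eventually the identity. By Step 4 these combinations are dense, so the partial sums converge strongly to $I$. This gives an expansion of every $\varphi$. If $\varphi=\sum_kc_ke^{i\lambda_{n_k}\omega}$ in norm, pairing with $\psi_{n_k}$ gives $c_k=\langle\varphi,\psi_{n_k}\rangle$, which is uniqueness. $\square$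

## 8. The average of $|F'(\lambda_n)|^{-2}$ over a long block

**Proposition 5.** If $\frac{1-s}2\le\alpha<\frac12$, then $\{e^{i\lambda_n\omega}\}$ is not a Riesz basis.

*Proof.* Suppose it were. By Proposition 4 the system is complete, so (1) holds. We use repeatedly that if points go to infinity in both directions with consecutive spacing at most $2$, then an interval of length $\ell$ contains a number $N$ of them with $2(N+1)\ge\ell$, so $N\ge\frac\ell2-1$.

**Step 1: an upper bound for $M$.** Let $R=3^k$, $k\ge2$, let $\mathcal B=\{n:\lambda_n\in[0,R]\}$, and put $c_n=F'(\lambda_n)|F'(\lambda_n)|^{-2}$, $M=\sum_{\mathcal B}|c_n|^2=\sum_{\mathcal B}|F'(\lambda_n)|^{-2}$. Then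
$$G:=\sum_{\mathcal B}c_nG_n=F(x)\sum_{n\in\mathcal B}\frac{|F'(\lambda_n)|^{-2}}{x-\lambda_n}.$$
For $x\in[-2R,-R]$ all $x-\lambda_n$, $n\in\mathcal B$, are negative and $|x-\lambda_n|\le3R$, so $|G(x)|\ge|F(x)|\frac M{3R}$. There $d(x)=|x|\ge R$, so by (6) $|F(x)|\ge cR^\alpha$ wherever $\mathrm{dist}(x,\Lambda)\ge\frac16$. By (5) this holds on the $\frac16$-neighborhood of each $a_m$. Consecutive $a_m$ are at distance between $\frac23$ and $2$, so $[-2R+\frac16,-R-\frac16]$ contains at least $\frac12(R-\frac13)-1\ge\frac R4$ of them (recall $R\ge9$). Their $\frac16$-neighborhoods are disjoint, lie in $[-2R,-R]$, and have total measure at least $\frac R{12}$. Hence $\|G\|^2\ge c\,R\,(R^\alpha M/R)^2=cM^2R^{2\alpha-1}$. Since (1) gives $\|G\|^2\le CM$,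
$$M\le CR^{1-2\alpha}.\tag{8}$$

**Step 2: a lower bound for $M$.** By Lemma 3, $M\ge c\sum_{\lambda_n\in[0,R]}(1+d(\lambda_n))^{-2\alpha}$, and we count the $\lambda_n$ in gaps. For $1\le m\le k-1$, the level-$k$ block $[0,3^k-1]$ contains $2^{k-m-1}$ level-$(m+1)$ blocks, each with a gap of length $\ell=3^m+1\ge4$. By (5) the gap contains at least $\frac\ell2-1\ge\frac\ell4$ points of $\Lambda$. At each of them $1+d\le1+\frac{3^m+1}2\le3^m$, since $3^m\ge3$. Gaps for different $m$ or different blocks are disjoint. So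
$$M\ge c\sum_{m=1}^{k-1}2^{k-m-1}\,\frac{3^m}4\,3^{-2\alpha m},$$
and, dividing by $R^{1-2\alpha}=3^{k(1-2\alpha)}$ and putting $l=k-m$,
$$\frac M{R^{1-2\alpha}}\ge c\sum_{m=1}^{k-1}2^{k-m-1}3^{(m-k)(1-2\alpha)}=\frac c2\sum_{l=1}^{k-1}\big(2\cdot3^{2\alpha-1}\big)^l.$$

**Step 3: the contradiction.** Since $2=3^s$, the inequality $2\alpha\ge1-s$ means $2\cdot3^{2\alpha-1}\ge1$. So the sum is at least $k-1$ and tends to $\infty$ with $k$, contradicting (8). $\square$

Propositions 4 and 5 prove **Theorem 1**. By the dilation in Section 1, for every $\sigma>0$ there are bases of $L^2[-\sigma,\sigma]$ consisting of complex exponentials with real frequencies that are not Riesz bases. $\blacksquare$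

## 9. $A_2$ weights and the exact threshold $\alpha=\frac{1-s}2$

**Definition ($A_2$).** A positive locally integrable weight $w$ on $\mathbf R$ (or on the circle) satisfies the *Muckenhoupt $A_2$ condition* if the product of the averages of $w$ and of $w^{-1}$ over an interval (arc) $I$ is bounded uniformly in $I$.

*Example.* A weight bounded above and below by positive constants is in $A_2$. The weight $e^x$ on $\mathbf R$ is not: over $[-R,R]$ both averages equal $\frac{\sinh R}R$.

We use the following theorems. If $w\in A_2$, the Hardy–Littlewood maximal operator $\mathcal M$ is bounded on $L^2(\mathbf R,w\,dx)$ (Muckenhoupt), and so is the Hilbert transform $\mathcal H$ (Hunt–Muckenhoupt–Wheeden).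

**Lemma 6.** Let $0<\gamma<1-s$ and $w=(1+d)^\gamma$. Then
$$\sup_{x\in\mathbf R,\,y>0}P_yw(x)\,P_y(w^{-1})(x)<\infty.\tag{9}$$
Consequently $w$ satisfies the $A_2$ condition on $\mathbf R$, and its transplant to the unit circle by a conformal map of the disc onto the upper half-plane satisfies $A_2$ on the circle.

*Proof.* Put $A=1+y+d(x)$.

**Step 1: $P_yw(x)\le CA^\gamma$.** As before $1+d(t)\le A(1+|t-x|/y)$, and $\int P_y(u)(1+|u|/y)^\gamma du$ is a finite constant because $\gamma<1$.

**Step 2: $P_y(w^{-1})(x)\le CA^{-\gamma}$.** That is, $P_y[(A/(1+d))^\gamma](x)\le C$. First, for $r\ge1$,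
$$\int_{|t-x|\le r}\max\Big(1,\frac r{1+d(t)}\Big)^\gamma dt\le2r+\sum_{l\ge0}2^{(l+1)\gamma}\,C\,r\,2^{-l(1-s)}\le Cr.\tag{10}$$
Indeed where $1+d\ge r$ the integrand is $1$, and on $\{2^{-l-1}r\le1+d<2^{-l}r\}$, $l\ge0$, it is at most $2^{(l+1)\gamma}$, while Lemma 1 with $h=2^{-l}r$ bounds the measure (the set is empty if $2^{-l}r\le1$). The series converges as $\gamma<1-s$.

By (10) with $r=2^lA$, the part $2^{l-1}A<|t-x|\le2^lA$, $l\ge1$, contributes at most $\frac{4y}{\pi4^lA^2}C2^lA\le C2^{-l}$. On $|t-x|\le A$ there are three cases.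

- If $y\ge1$ and $d(x)\le y$, then $A\le3y$, and $P_y\le\frac1{\pi y}$ with (10) gives at most $CA/y\le C$.
- If $d(x)>y$ and $d(x)\ge1$, then $A\le3d(x)$. The part $|t-x|\le d(x)/2$ contributes at most $6^\gamma$, since there $1+d(t)\ge A/6$. The rest contributes at most $CyA/d(x)^2\le C$, since there $P_y\le\frac{4y}{\pi d(x)^2}$.
- If $y<1$ and $d(x)<1$, then $A<3$ and $(A/(1+d))^\gamma\le3^\gamma$.

These cases are exhaustive. With Step 1 this proves (9).

**Step 3: the $A_2$ conditions.** Since $P_y(x-t)\ge\frac1{2\pi y}$ for $|t-x|\le y$, (9) bounds the products of averages over $[x-y,x+y]$. Poisson integrals are conformally invariant, so the analog of (9) holds for the transplant at all points of the disc. For an arc $I$ of the circle with center $\zeta_0$ put $\delta=\frac{|I|}{2\pi}$. Points of $I$ are within $\delta+\frac{|I|}2=(1+\pi)\delta$ of $(1-\delta)\zeta_0$, so the Poisson kernel of this point is at least $\frac{\delta}{2\pi(1+\pi)^2\delta^2}=\frac c{|I|}$ on $I$. The circle $A_2$ condition follows. $\square$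

**Proof of Theorem 2(i).** Proposition 4 gives the basis property for all $\alpha\in(0,\frac12)$, and Proposition 5 the failure of the Riesz property for $\alpha\ge\frac{1-s}2$. Let $2\alpha<1-s$. We show that we have a Riesz basis.

**Step 1: an upper bound for combinations of the $\psi_n$.** Let $w=(1+d)^{2\alpha}$, which is in $A_2$ by Lemma 6. Let $f=\sum c_nG_n$ be a finite sum, $q_n=c_n/F'(\lambda_n)$, and $\mu=\sum q_n1_{(\lambda_n-1/3,\lambda_n+1/3)}$; these intervals are disjoint by (5). We estimate $f$ on the line $y=1$, where there are no zeros. By (6), $|f(x+i)|\le Cw(x)^{1/2}\big|\sum\frac{q_n}{x+i-\lambda_n}\big|$. For $|t-\lambda_n|\le\frac13$ we have $|x+i-\lambda_n|\ge|x+i-t|-\frac13\ge\frac23|x+i-t|$, so $\big|\frac1{x+i-\lambda_n}-\frac1{x+i-t}\big|\le\frac C{(x-t)^2+1}$, and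
$$\Big|\tfrac23\sum\frac{q_n}{x+i-\lambda_n}-\int\frac{\mu(t)\,dt}{x+i-t}\Big|\le C\int\frac{|\mu(t)|\,dt}{(x-t)^2+1}\le C\,\mathcal M\mu(x).$$
Since $\frac1{u+i}=\frac u{u^2+1}-\frac i{u^2+1}$, and convolution with $\frac1\pi\frac u{u^2+1}$ is $P_1\mathcal H$ on $L^2$, the Cauchy integral equals $\pi P_1(\mathcal H\mu)-i\pi P_1\mu$, bounded by $C(\mathcal M\mathcal H\mu+\mathcal M\mu)$. By Muckenhoupt and Hunt–Muckenhoupt–Wheeden both operators are bounded on $L^2(\mathbf R,w\,dx)$. Since $(1+d(t))/(1+d(x))\in[\frac12,2]$ for $|t-x|\le1$,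
$$\|f(\cdot+i)\|^2\le C\int|\mu|^2w\le C\sum|q_n|^2(1+d(\lambda_n))^{2\alpha}\le C\sum|c_n|^2,$$
the last step by Lemma 3. If $f=\hat\varphi$, then $f(x+i)=\int\varphi(\omega)e^\omega e^{-ix\omega}d\omega$, so $\|f\|\le e^\pi\|f(\cdot+i)\|$. Hence $\|\sum c_n\psi_n\|\le C\|c\|_{\ell^2}$.

**Step 2: an upper bound for combinations of the exponentials.** Let $f=\hat\varphi$ be arbitrary. The open discs of radius $\frac13$ about the $\lambda_n$ are disjoint, so subharmonicity of $|f|^2$ gives
$$\sum_n|f(\lambda_n)|^2\le\frac9\pi\int_{-1/3}^{1/3}\int_{\mathbf R}|f(x+iy)|^2\,dx\,dy\le C\|f\|^2,$$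
because $\int|f(x+iy)|^2dx=2\pi\int|\varphi|^2e^{2y\omega}d\omega\le e^{2\pi|y|}\|f\|^2$. So $\varphi\mapsto(\langle\varphi,e^{i\lambda_n\omega}\rangle)_n$ is bounded into $\ell^2$, and by duality $\|\sum c_ne^{i\lambda_n\omega}\|\le C\|c\|_{\ell^2}$.

**Step 3: a lower bound, and the conclusion.** By biorthogonality and Step 1, for finite sums,
$$\|c\|^2=\Big\langle\sum c_ne^{i\lambda_n\omega},\sum c_n\psi_n\Big\rangle\le C\Big\|\sum c_ne^{i\lambda_n\omega}\Big\|\,\|c\|.$$
So the linear map taking an orthonormal basis $u_n$ to $e^{i\lambda_n\omega}$ extends to a bounded operator that is bounded below. Its range is closed, and dense by Proposition 4. So it is invertible, and we have a Riesz basis. $\square$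

**Remark (the single power).** We can now check the claim of Section 3. Take $E=\{0\}$, so $d(x)=|x|$. Then $|\{t:|t-x|\le r,\ 1+d(t)<h\}|\le2h=2r(h/r)$, which is the first claim of Lemma 1 with $s=0$. Sections 5–7 and the argument just given use $E$ only through Lemma 1, the Lipschitz property of $d$, and $0\in E$, so they hold with $s=0$. They give Riesz bases for all $\alpha\in(0,\frac12)$.

## 10. Frequencies within $\frac14+\varepsilon$ of the integers

For (ii) we choose a different potential, one whose density $\rho$ has a bounded primitive of controlled size. It comes from the following facts on the circle. For real $b\in L^2$ let $\tilde b$ denote the conjugate function: real, of mean zero, with $b+i\tilde b$ the boundary function of an $H^2$ function. For a positive integrable weight $W$: if $W\in A_2$, conjugation is bounded on $L^2(W)$ (Hunt–Muckenhoupt–Wheeden); and this boundedness implies $\log W=u+\tilde b$ with $u,b$ real and bounded, $\|b\|_\infty<\frac\pi2$ (Helson–Szegő).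

*Example.* Let $W=|1-e^{i\vartheta}|^\gamma$, $0<\gamma<1$. Since $-i\log(1-z)=\arg(1-z)-i\log|1-z|$ vanishes at $0$, the choice $b=-\gamma\arg(1-e^{i\vartheta})$ has $\tilde b=\gamma\log|1-e^{i\vartheta}|=\log W$, and $|b|\le\gamma\frac\pi2<\frac\pi2$. Here $u=0$.

**Proof of Theorem 2(ii).** **Step 1: parameters.** Given $\varepsilon>0$, let $2\alpha=(1-s)(1+\tau)$ and $\theta=(1+2\tau)^{-1}$, with $0<\tau\le\varepsilon$ so small that $2\alpha<1$. Then $1-s<2\alpha<1$, $2\alpha\theta=(1-s)\frac{1+\tau}{1+2\tau}<1-s$, and $\frac1{4\theta}=\frac14+\frac\tau2\le\frac14+\frac\varepsilon2$. So the exponent $\alpha$ itself is beyond the Riesz threshold, while with $v=\alpha\log(1+d)$ the weight $e^{2\theta v}=(1+d)^{2\alpha\theta}$ has the properties in Lemma 6.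

**Step 2: the Helson–Szegő decomposition on the line.** Apply the facts above to the transplant of $e^{2\theta v}$ to the circle. In the disc, the Poisson integral of $b+i\tilde b$ is holomorphic (it lies in $H^2$, by M. Riesz). Carrying everything back to the half-plane by the conformal map, and keeping the letters, we get $2\theta v=u+\tilde b$ on $\mathbf R$ with $u,b\in L^\infty(\mathbf R)$ real, $\|b\|_\infty<\frac\pi2$, such that with $V(x,y)=P_y\tilde b(x)$ the function $P_yb+iV$ is holomorphic in $\{y>0\}$. Moreover $V=2\theta P_yv-P_yu=2\theta P_yv+O(1)$.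

**Step 3: the potential satisfies (H).** Put
$$U(x,y)=\tfrac1{2\theta}V(x,y+L),\qquad L\ge1.$$
This is harmonic on $\{y>-L\}$. By Lemma 2, for $y\ge0$, $U(x,y)=P_{y+L}v(x)+O(1)=\alpha\log(1+y+d(x))+O(1)$, with a bound depending on $L$. By the Cauchy–Riemann equations $V_y=\partial_xP_yb$, so $\rho(x)=U_y(x,0)=\frac1{2\theta}\partial_xP_Lb(x)$. Since $\int|P_L'|=2P_L(0)=\frac2{\pi L}$,
$$|\rho|\le\frac1{2\theta}\cdot\frac\pi2\cdot\frac2{\pi L}=\frac1{2\theta L}.$$
Thus (H) holds for $L$ large, and $\eta\to0$ as $L\to\infty$. After the existence step, Sections 5–8 used only (H). Since $\frac{1-s}2<\alpha<\frac12$, Propositions 4 and 5 apply, and we get a Schauder basis in the order $0,1,-1,2,-2,\dots$ that is not a Riesz basis.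

**Step 4: the distance to the integers.** Let $\beta=\frac1{2\pi\theta}P_Lb$. Then $\beta'=\rho/\pi$ and $|\beta|\le\frac1{2\pi\theta}\cdot\frac\pi2=\frac1{4\theta}$. The signed $\nu$-mass from $0$ to $x$ is $x+\beta(x)-\beta(0)$, and at $x=a_n$ it equals $n$, so $a_n=n+\beta(0)-\beta(a_n)$. By (4), $|\lambda_n-a_n-\frac12|\le\frac\eta{2(1-\eta)}\le\frac\varepsilon2$ for all $n$ if $L$ is large. Hence
$$\big|\lambda_n-n-(\beta(0)+\tfrac12)\big|\le|\beta(a_n)|+\tfrac\varepsilon2\le\tfrac1{4\theta}+\tfrac\varepsilon2\le\tfrac14+\varepsilon.$$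
Replacing every $\lambda_n$ by $\lambda_n-\beta(0)-\frac12$ multiplies all exponentials by one unimodular function. This is a unitary operator, which preserves both the basis property and the failure of the Riesz property. The new sequence satisfies $\sup_n|\lambda_n-n|\le\frac14+\varepsilon$. The sharpness statement is Kadec's $\frac14$-theorem. $\blacksquare$

Theorem 2(ii) does not decide whether a non-Riesz basis can satisfy $\sup_n|\lambda_n-n|=\frac14$ exactly.
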